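\title{A countably paracompact, non-normal subspace of $\omega_1^2$ under Martin's Axiom}

\begin{abstract}
Every normal subspace of $\omega_1^2$ is countably paracompact, and under $V=L$ the converse holds. We show that the converse is not a theorem of ZFC. To each ladder system $L$ on a stationary set $S$ of limits of limit ordinals we attach a subspace $X(S,L)$ of $\omega_1^2$. This space is never normal, and its countable paracompactness is equivalent to the conjunction of two combinatorial conditions on $L$. Both conditions hold under $\mathrm{MA}_{\omega_1}$, and their conjunction fails under $\diamondsuit(S)$.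
\end{abstract}

\section{Introduction}

Ordinals carry the order topology, $\omega_1$ is the first uncountable ordinal, and $\omega_1^2=\omega_1\times\omega_1$ carries the product topology. Spaces are regular and $T_1$; for subspaces of $\omega_1^2$ this is automatic.

A space $X$ is \emph{normal} if any two disjoint closed sets $F,H$ are contained in disjoint open sets $U\supseteq F$, $V\supseteq H$. It is \emph{countably paracompact} if for every decreasing sequence $\langle F_n:n\in\omega\rangle$ of closed sets with $\bigcap_n F_n=\emptyset$ there are open sets $U_n\supseteq F_n$ with $\bigcap_n \operatorname{Cl}U_n=\emptyset$, and \emph{countably metacompact} if the same holds with the weaker conclusion $\bigcap_n U_n=\emptyset$. Normality asks for room between two closed sets. Countable paracompactness asks that a sequence of closed sets that vanishes can be thickened so that every point still has a neighborhood missing one of the thickened sets.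

A normal, countably metacompact space is countably paracompact: given $F_n\subseteq U_n$ with $\bigcap_nU_n=\emptyset$, normality yields open $V_n$ with $F_n\subseteq V_n\subseteq\operatorname{Cl}V_n\subseteq U_n$. For subspaces of $\omega_1^2$ two facts are known.
\begin{enumerate}
\item[(1)] All subspaces of $\omega_1^2$ are countably metacompact; hence all normal subspaces of $\omega_1^2$ are countably paracompact.
\item[(2)] If $V=L$, then all countably paracompact subspaces of $\omega_1^2$ are normal.
\end{enumerate}
This leads to the following problem, posed in \cite{products}.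
\begin{quote}
\emph{Is it a theorem of \textup{ZFC} that every countably paracompact subspace of $\omega_1^2$ is normal?}
\end{quote}

The simplest cases do not tell the two properties apart. Countable subspaces of $\omega_1^2$ are metrizable and have both. In one dimension, every subspace $A$ of $\omega_1$ is normal, hence has both properties by (1). Indeed, if a club misses $A$, it cuts $A$ into countable clopen pieces. If $A$ is stationary and $F,H$ are disjoint and closed in $A$, then $F$ and $H$ are not both unbounded, since otherwise some point of $A$ would be a limit of both; so one of them lies in a countable clopen set $A\cap[0,\delta]$, and the separation takes place there. These cases and fact (2) suggest that the answer is yes and that $V=L$ can be removed. It cannot.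

\begin{theorem}\label{thm:main}
Assume $\mathrm{MA}_{\omega_1}$. Then $\omega_1^2$ has a countably paracompact subspace that is not normal.
\end{theorem}

The consistency of ZFC implies that of $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ \cite{ST}, and also that of $\mathrm{ZFC}+V=L$. By Theorem~\ref{thm:main} and fact (2), the statement ``every countably paracompact subspace of $\omega_1^2$ is normal'' is therefore independent of ZFC, provided ZFC is consistent. No large cardinals are used.

The combinatorial core is a gap between two ways of pulling apart the ladders of a ladder system; it is described in Section~\ref{sec:ladders}. Section~\ref{sec:space} builds a space $X(S,L)$ that converts this gap into the gap between normality and countable paracompactness, and states four theorems about it, which Sections~\ref{sec:normal}--\ref{sec:diamond} prove. The proof uses facts (1) and (2) nowhere.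

\section{Ladders and their tails}\label{sec:ladders}

\subsection*{Standard facts}
A \emph{club} is a closed unbounded subset of $\omega_1$, and a set is \emph{stationary} if it meets every club. A function $g$ from a set of ordinals to $\omega_1$ is \emph{regressive} if $g(\lambda)<\lambda$ for all $\lambda$ in its domain. We use the following.
\begin{enumerate}
\item[(F1)] The intersection of countably many clubs is a club. Hence the intersection of a stationary set with a club is stationary, and a function from a stationary set to a countable set is constant on a stationary subset.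
\item[(F2)] (Fodor's lemma.) A regressive function on a stationary set is constant on a stationary subset.
\item[(F3)] If $A\subseteq\omega_1$ and $\varphi:A\to\omega_1$, then the set of \emph{closure points} of $\varphi$, that is, of those $d<\omega_1$ with $\varphi(\alpha)<d$ for all $\alpha\in A\cap d$, is a club.
\item[(F4)] The intervals $[0,\eta]$ and $(\xi,\eta]$ are clopen and form a base of $\omega_1$; successor ordinals are isolated. A countable subspace of $\omega_1^2$ is regular with a countable base, hence metrizable.
\item[(F5)] Metrizable spaces are countably paracompact: for $U_n=\{x:\operatorname{dist}(x,F_n)<2^{-n}\}$, a point of $\bigcap_n\operatorname{Cl}U_n$ has distance at most $2^{-n}$ from $F_n\subseteq F_m$ for all $n\ge m$, so it lies in every $F_m$. A space partitioned into clopen, countably paracompact pieces is countably paracompact: take unions of the sets $U_n$ found in the pieces.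
\end{enumerate}

\subsection*{Ladder systems}
Let $\Lambda$ be the club of all $\lambda<\omega_1$ that are limits of limit ordinals; it begins with $\omega^2,\omega^2\cdot2,\dots$. Since $\zeta+\omega$ is the least limit ordinal above $\zeta$,
\begin{equation}\label{eq:room}
\zeta<\lambda\in\Lambda\quad\text{implies}\quad \zeta+\omega<\lambda .
\end{equation}
For the rest of the paper, $S\subseteq\Lambda$ is stationary (for example $S=\Lambda$) and $L=\langle L_\lambda:\lambda\in S\rangle$ is a \emph{ladder system} on $S$: each $L_\lambda\subseteq\lambda$ is cofinal in $\lambda$ and has order type $\omega$. Ladder systems exist because countable limit ordinals have cofinality $\omega$. The \emph{index} of $\xi\in L_\lambda$ in $L_\lambda$ is $|L_\lambda\cap\xi|$, and the \emph{tail} $L_\lambda[n]$ is the set of elements of $L_\lambda$ of index at least $n$. If $\alpha<\lambda$, then $L_\lambda\cap\alpha$ is finite. In particular, $L_\lambda\cap L_\mu$ is finite for $\lambda\ne\mu$.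

Any two ladders therefore have disjoint tails. How many ladders can be pulled apart at once?

\begin{lemma}\label{lem:tails}
\begin{enumerate}
\item[(i)] If $S_0\subseteq S$ is countable, there is $q:S_0\to\omega$ such that the tails $L_\lambda[q(\lambda)]$, $\lambda\in S_0$, are pairwise disjoint.
\item[(ii)] There is no $q:S\to\omega$ such that the tails $L_\lambda[q(\lambda)]$, $\lambda\in S$, are pairwise disjoint.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) List $S_0$ as $\lambda_0,\lambda_1,\dots$ without repetition, and choose $q(\lambda_n)$ larger than the index in $L_{\lambda_n}$ of each element of the finite set $L_{\lambda_n}\cap\bigcup_{m<n}L_{\lambda_m}$. (ii) The function $\lambda\mapsto\min L_\lambda[q(\lambda)]$ is regressive, so by (F2) it is not injective.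
\end{proof}

Between (i) and (ii) lies a third demand. Color the ladders with countably many colors, and ask only that ladders of different colors be pulled apart.

\begin{definition}\label{def:colors}
Let $r,q:S\to\omega$. We say that $q$ \emph{separates} $r$ if $L_\lambda[q(\lambda)]\cap L_\mu[q(\mu)]=\emptyset$ whenever $r(\lambda)\neq r(\mu)$. The ladder system $L$ \emph{separates colors} if every $r:S\to\omega$ is separated by some $q:S\to\omega$.
\end{definition}

Fodor's lemma is no obstacle here, because a stationary set of ladders whose tails share a point may well be monochromatic. Under $\mathrm{MA}_{\omega_1}$ every ladder system separates colors (Lemma~\ref{lem:MA}). We want a space in which normality runs into an obstruction of the kind (ii), while countable paracompactness, which concerns only countably many closed sets at a time, follows from the separation of colors.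

\section{The space $X(S,L)$ and the results}\label{sec:space}

\subsection*{Definition and neighborhoods}
For $\alpha<\lambda$ in $S$ define $c(\alpha,\lambda)\in\omega$ as follows. If $L_\lambda\cap\alpha\neq\emptyset$ and $\xi=\max(L_\lambda\cap\alpha)$ belongs to $L_\alpha$, then $c(\alpha,\lambda)$ is the index of $\xi$ in $L_\alpha$. Otherwise $c(\alpha,\lambda)=0$. For example, let $\alpha=\omega^2$, $\lambda=\omega^2\cdot2$ and $L_\alpha=\{\omega\cdot n:n\ge1\}$. If $L_\lambda\cap\alpha=\{5,\omega\cdot3\}$, then $c(\alpha,\lambda)=2$. If $L_\lambda\cap\alpha=\{\omega\cdot3,\omega\cdot3+1\}$, then $c(\alpha,\lambda)=0$, although the ladders share a point: only the last point of $L_\lambda$ below $\alpha$ counts.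

Let $X=X(S,L)=X_0\cup X_1\cup X_2\subseteq\omega_1^2$, where
\begin{align*}
X_0&=\textstyle\bigcup_{\alpha\in S}C_\alpha, & C_\alpha&=\{(\alpha+\omega,\beta):\beta\text{ is a limit ordinal},\ \beta>\alpha+\omega\},\\
X_1&=\{p_{\alpha\lambda}:\alpha<\lambda\text{ in }S\}, & p_{\alpha\lambda}&=(\alpha+1+c(\alpha,\lambda),\,\lambda+1),\\
X_2&=\{y_\lambda:\lambda\in S\}, & y_\lambda&=(\lambda,\lambda+1).
\end{align*}
Each $\alpha\in S$ contributes a \emph{column} $C_\alpha$, each $\lambda\in S$ contributes a \emph{row} at height $\lambda+1$ that ends in $y_\lambda$, and $p_{\alpha\lambda}$ lies on the row of $\lambda$, to the left of $C_\alpha$ and closer to it the larger $c(\alpha,\lambda)$ is. See Figure~\ref{fig:space}.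

By \eqref{eq:room}, $\alpha+\omega<\lambda$ whenever $\alpha<\lambda$ are in $S$. So the intervals $(\alpha,\alpha+\omega]$, $\alpha\in S$, are pairwise disjoint and contain no element of $S$. This is the reason for requiring $S\subseteq\Lambda$. Consequently the points of $X$ with first coordinate in $(\alpha,\alpha+\omega]$ are exactly those of $C_\alpha$ and the points $p_{\alpha\lambda}$. The points with second coordinate $\lambda+1$ are exactly $y_\lambda$ and the points $p_{\alpha\lambda}$. Every $(\xi,\beta)\in X$ satisfies $0<\xi<\beta$.

For $\lambda,\alpha\in S$, $\zeta<\lambda$, $j<\omega$ and $\delta<\omega_1$ put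
\begin{align*}
R(\lambda,\zeta)&=\{y_\lambda\}\cup\{p_{\alpha\lambda}:\alpha\in S,\ \zeta<\alpha<\lambda\},\\
K(\alpha,j,\delta)&=X\cap\bigl((\alpha+j,\alpha+\omega]\times(\delta,\omega_1)\bigr).
\end{align*}
Since $\alpha+1+c>\alpha+j$ if and only if $c\ge j$, the set $K(\alpha,j,\delta)$ consists of the points of $C_\alpha$ above height $\delta$ and the points $p_{\alpha\lambda}$ with $\lambda+1>\delta$ and $c(\alpha,\lambda)\ge j$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (1.7,2.9) rectangle (2.4,6.3);
\draw[->] (0,0)--(6.5,0);
\draw[->] (0,0)--(0,6.5);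
\draw[dashed] (0,0)--(6.2,6.2);
\draw[very thick] (2.4,2.6)--(2.4,6.3) node[above] {$C_\alpha$};
\draw[very thick] (4,4.2)--(4,6.3) node[above] {$C_{\mu}$};
\draw (0.6,5.08) rectangle (5.08,5.32);
\fill (5,5.2) circle (2pt) node[below right] {$y_\lambda$};
\fill (2.05,5.2) circle (1.5pt);
\node at (2.05,4.85) {$p_{\alpha\lambda}$};
\fill (3.3,5.2) circle (1.5pt);
\node at (3.3,4.85) {$p_{\mu\lambda}$};
\draw[dotted] (0,3.25)--(3,3.25);
\fill (3,3.25) circle (2pt) node[above] {$y_\mu$};
\fill (1.3,3.25) circle (1.5pt) node[above] {$p_{\alpha\mu}$};
\foreach \x/\t in {0.6/\zeta,1/\alpha,1.7/\alpha{+}j,2.4/\alpha{+}\omega,3/\mu,4/\mu{+}\omega,5/\lambda}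
  \draw (\x,0.06)--(\x,-0.06) node[below] {\scriptsize$\t$};
\foreach \y/\t in {2.9/\delta,3.25/\mu{+}1,5.2/\lambda{+}1}
  \draw (0.06,\y)--(-0.06,\y) node[left] {\scriptsize$\t$};
\end{tikzpicture}
\caption{Part of $X(S,L)$ for $\alpha<\mu<\lambda$ in $S$. The column $C_\alpha$ has points only at limit heights. The shaded region carries the open set $K(\alpha,j,\delta)$, which contains a final segment of $C_\alpha$; the thin box carries the neighborhood $R(\lambda,\zeta)$ of $y_\lambda$. Here $c(\alpha,\lambda)\ge j$, so the isolated point $p_{\alpha\lambda}$ lies in both sets, while $c(\alpha,\mu)<j$, so $p_{\alpha\mu}$ lies outside the shaded region.}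
\label{fig:space}
\end{figure}

\begin{lemma}\label{lem:top}
\begin{enumerate}
\item[(i)] The points of $X_1$ are isolated.
\item[(ii)] The sets $R(\lambda,\zeta)$, $\zeta<\lambda$, are open and form a neighborhood base at $y_\lambda$.
\item[(iii)] The sets $K(\alpha,j,\delta)$ are open. The sets $K(\alpha,j,\delta)\cap(\omega_1\times[0,\beta])$ with $j<\omega$, $\delta<\beta$ form a neighborhood base at $(\alpha+\omega,\beta)\in C_\alpha$.
\item[(iv)] Every subset of $X_2$ and every union of columns is closed in $X$. In particular, $X_0$ and $X_2$ are disjoint closed sets.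
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Both coordinates of $p_{\alpha\lambda}$ are successor ordinals. (ii) The sets $N_\zeta=X\cap((\zeta,\lambda]\times\{\lambda+1\})$, $\zeta<\lambda$, form a base at $y_\lambda$. We have $R(\lambda,\zeta)\subseteq N_\zeta$, since for $\zeta<\alpha<\lambda$ the first coordinate of $p_{\alpha\lambda}$ lies in $(\alpha,\alpha+\omega)\subseteq(\zeta,\lambda)$. Also $\zeta+\omega<\lambda$ by \eqref{eq:room}, and $N_{\zeta+\omega}\subseteq R(\lambda,\zeta)$, since for $\alpha\le\zeta$ the first coordinate of $p_{\alpha\lambda}$ is below $\alpha+\omega\le\zeta+\omega$. As the other points of $R(\lambda,\zeta)$ are isolated, $R(\lambda,\zeta)$ is open. (iii) These are traces on $X$ of products of open intervals that form a base at $(\alpha+\omega,\beta)$ in $\omega_1^2$. (iv) The only point of $R(\lambda,0)$ outside $X_1$ is $y_\lambda$, and the points of $K(\alpha,0,0)$ outside $X_1$ are those of $C_\alpha$.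
\end{proof}

\subsection*{Cuts and links}
A choice of one neighborhood $R(\lambda,g(\lambda))$ for each row and one set $K(\alpha,\gamma(\alpha),\delta_\alpha)$ for each column is described by three functions. The heights $\delta_\alpha$ become irrelevant on rows $\lambda$ that are closure points of $\alpha\mapsto\delta_\alpha$, so we replace them by a club.

\begin{definition}
A \emph{cut} is a triple $(\gamma,g,D)$, where $\gamma:S\to\omega$, $g:S\to\omega_1$ is regressive, and $D$ is a club. A \emph{link} of $(\gamma,g,D)$ is a pair $(\alpha,\lambda)$ with
\[
\alpha\in S,\qquad \lambda\in S\cap D,\qquad g(\lambda)<\alpha<\lambda,\qquad c(\alpha,\lambda)\ge\gamma(\alpha).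
\]
A cut $(\gamma',g',D')$ \emph{refines} $(\gamma,g,D)$ if $\gamma'\ge\gamma$ and $g'\ge g$ pointwise and $D'\subseteq D$.
\end{definition}

Every link of a refinement is a link of the original cut, and two cuts have a common refinement, formed by pointwise maxima and intersection. Links record where the chosen open sets meet: if $\delta_\alpha<\omega_1$ for $\alpha\in S$ and all elements of $D$ are closure points of $\alpha\mapsto\delta_\alpha$, then
\begin{equation}\label{eq:link}
(\alpha,\lambda)\text{ is a link of }(\gamma,g,D)\quad\text{implies}\quad p_{\alpha\lambda}\in R(\lambda,g(\lambda))\cap K(\alpha,\gamma(\alpha),\delta_\alpha),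
\end{equation}
because $\alpha<\lambda\in D$ gives $\delta_\alpha<\lambda$. Consider two conditions.
\begin{enumerate}
\item[(A)] For every $r:S\to\omega$ there is a cut $(\gamma,g,D)$ such that $r(\lambda)\le\gamma(\alpha)$ for each of its links $(\alpha,\lambda)$.
\item[(B)] For every $h:S\to\omega$ there are a cut $(\gamma,g,D)$ and $k:S\to\omega$ such that $h(\alpha)\le k(\lambda)$ for each link $(\alpha,\lambda)$ of the cut.
\end{enumerate}
Condition (A) makes $r$ bounded on the rows linked to a given column, and (B) makes $h$ bounded on the columns linked to a given row. A refinement of a cut that witnesses (A) for $r$ is again a witness, since $\gamma$ only grows; the same holds for (B), with the same $k$.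

\begin{theorem}[ZFC]\label{thm:normal}
$X(S,L)$ is not normal.
\end{theorem}

\begin{theorem}[ZFC]\label{thm:char}
$X(S,L)$ is countably paracompact if and only if both \textup{(A)} and \textup{(B)} hold.
\end{theorem}

\begin{theorem}\label{thm:MA}
Assume $\mathrm{MA}_{\omega_1}$. Then \textup{(A)} and \textup{(B)} hold for every stationary $S\subseteq\Lambda$ and every ladder system $L$ on $S$. Hence every $X(S,L)$ is countably paracompact and not normal.
\end{theorem}

\begin{theorem}\label{thm:diamond}
If $\diamondsuit(S)$ holds, then $X(S,L)$ is not countably paracompact, for every ladder system $L$ on $S$.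
\end{theorem}

Theorem~\ref{thm:main} is contained in Theorem~\ref{thm:MA}.

\subsection*{Why this function $c$}
One can build the space from any function $c$ with values in $\omega$ on pairs $\alpha<\lambda$ in $S$. Lemma~\ref{lem:top} and the proof of Theorem~\ref{thm:char} use nothing else about $c$, and the proof of Theorem~\ref{thm:normal} uses only that every cut has a link. Two naive choices show what has to be balanced.

\begin{example}\label{ex:naive}
If $c$ is identically $0$, then $K(\alpha,1,0)=C_\alpha$, so $X_0$ is clopen and nothing ties the columns to the rows. At the other extreme, let $f:S\to\omega$ have all fibers stationary (such $f$ exist, since a stationary subset of $\omega_1$ splits into infinitely many stationary sets) and let $c(\alpha,\lambda)=f(\lambda)$. Given a cut $(\gamma,g,D)$, take an uncountable $T\subseteq S$ on which $\gamma$ has a constant value $n$, a limit point $\lambda$ of $T$ in $D\cap f^{-1}(n)$, and $\alpha\in T$ with $g(\lambda)<\alpha<\lambda$. Then $(\alpha,\lambda)$ is a link and $f(\lambda)+1>\gamma(\alpha)$. So every cut has a link, but (A) fails for $r=f+1$: the space is neither normal nor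 countably paracompact.
\end{example}

The function $c$ derived from $L$ has enough links for non-normality (Lemma~\ref{lem:links}), and each link has a cause that can be controlled, namely a common point of two tails. A row neighborhood controls the pair $(\alpha,\lambda)$ only through $\alpha>g(\lambda)$, which pushes the last point of $L_\lambda$ below $\alpha$ into a tail of $L_\lambda$. A column neighborhood controls it only through $c(\alpha,\lambda)\ge\gamma(\alpha)$, which by the definition of $c$ pushes the same point into a tail of $L_\alpha$.

\begin{lemma}\label{lem:mono}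
Suppose that $q$ separates $r$. Let $\gamma_0(\alpha)=\max(q(\alpha),1)$, and let $g_0(\lambda)$ be the element of $L_\lambda$ of index $q(\lambda)$. Then $r(\alpha)=r(\lambda)$ for every link $(\alpha,\lambda)$ of the cut $(\gamma_0,g_0,\omega_1)$.
\end{lemma}

\begin{proof}
Since $g_0(\lambda)\in L_\lambda\cap\alpha$, the point $\xi=\max(L_\lambda\cap\alpha)$ exists and $\xi\ge g_0(\lambda)$, so $\xi\in L_\lambda[q(\lambda)]$. Since $c(\alpha,\lambda)\ge1$, the value $c(\alpha,\lambda)$ is not the default value $0$; thus $\xi\in L_\alpha$ and its index there is $c(\alpha,\lambda)\ge q(\alpha)$. The tails $L_\alpha[q(\alpha)]$ and $L_\lambda[q(\lambda)]$ meet, so $r(\alpha)=r(\lambda)$.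
\end{proof}

The simplest test of countable paracompactness already shows how this is used.

\begin{example}\label{ex:rows}
Let $r:S\to\omega$ and $F_n=\{y_\lambda:r(\lambda)\ge n\}$, a decreasing sequence of closed sets with empty intersection. Suppose that $q$ separates $r$, take $\gamma_0,g_0$ from Lemma~\ref{lem:mono}, and put $U_n=\bigcup\{R(\lambda,g_0(\lambda)):r(\lambda)\ge n\}$. For $n>r(\lambda)$ the open set $R(\lambda,0)$ and each point $p_{\alpha\lambda}$ miss $U_n$, because $U_n$ has no point on the row of $\lambda$. A point of $K(\alpha,\gamma_0(\alpha),0)\cap R(\lambda,g_0(\lambda))$ has the form $p_{\alpha\lambda}$ with $(\alpha,\lambda)$ a link, so $r(\lambda)=r(\alpha)$. Hence for $n>r(\alpha)$ the open set $K(\alpha,\gamma_0(\alpha),0)\supseteq C_\alpha$ misses $U_n$. Thus $\bigcap_n\operatorname{Cl}U_n=\emptyset$. The links between rows and columns of the same color survive, and they keep $X_0$ and $X_2$ from being separated, but they do no harm here.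
\end{example}

\section{Links cannot be avoided}\label{sec:normal}

Fodor's lemma produces ladders $L_\alpha$, $L_\lambda$ with a common point of large index, but a link needs more: the common point must be the \emph{last} point of $L_\lambda$ below $\alpha$. The next lemma supplies this. It finds a high ladder whose finite trace below some $\theta$ is copied by a ladder that lives entirely below $\theta$. We state it for tuples, since the countable chain condition in Section~\ref{sec:MA} rests on the same fact.

\begin{lemma}[Reflection]\label{lem:reflect}
Let $m\ge1$, let $\mathcal F$ be an uncountable family of $m$-tuples of elements of $S$ such that distinct tuples have no entry in common, and let $\xi_0<\omega_1$. Then there are $(\alpha_1,\dots,\alpha_m)$ and $(\lambda_1,\dots,\lambda_m)$ in $\mathcal F$ and ordinals $\xi_0<\rho<\theta$ such that for $i=1,\dots,m$,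
\[
\alpha_i<\theta<\lambda_i\qquad\text{and}\qquad L_{\lambda_i}\cap\theta=L_{\lambda_i}\cap\rho=L_{\alpha_i}\cap\rho .
\]
\end{lemma}

\begin{proof}
A \emph{pattern} is a sequence $(\rho,e_1,\dots,e_m)$ with $\rho<\omega_1$ and each $e_i$ a finite subset of $\rho$. A tuple $(\mu_1,\dots,\mu_m)\in\mathcal F$ \emph{realizes} it if $L_{\mu_i}\cap\rho=e_i$ for all $i$. For each realized pattern fix one tuple that realizes it. For a given $\rho$ there are countably many patterns, so there is $\varphi(\rho)$ with $\rho<\varphi(\rho)<\omega_1$ that exceeds all entries of the tuples fixed for patterns with first term $\rho$. Let $\rho_0=\xi_0+1$, $\rho_{n+1}=\varphi(\rho_n)$ and $\theta=\sup_n\rho_n$.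

Each ordinal $\le\theta$ is an entry of at most one tuple, so some $(\lambda_1,\dots,\lambda_m)\in\mathcal F$ has all entries above $\theta$. The sets $e_i=L_{\lambda_i}\cap\theta$ are finite, so they are contained in $\rho=\rho_n$ for some $n$. Then $(\lambda_1,\dots,\lambda_m)$ realizes $(\rho,e_1,\dots,e_m)$. The tuple $(\alpha_1,\dots,\alpha_m)$ fixed for this pattern has entries below $\rho_{n+1}<\theta$ and satisfies $L_{\alpha_i}\cap\rho=e_i$.
\end{proof}

\begin{lemma}\label{lem:links}
Let $T\subseteq S$ be stationary, let $\gamma:S\to\omega$, and let $g:T\to\omega_1$ be regressive. Then there are $\alpha<\lambda$ in $T$ with $g(\lambda)<\alpha$ and $c(\alpha,\lambda)\ge\gamma(\alpha)$. In particular, every cut has a link.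
\end{lemma}

\begin{proof}
By (F1), $\gamma$ has a constant value $n$ on a stationary $T_0\subseteq T$. For $\lambda\in T_0$ let $\xi(\lambda)$ be the least element of $L_\lambda[n]$ above $g(\lambda)$. By (F2), $\xi(\lambda)$ has a constant value $\xi$ on a stationary $T_1\subseteq T_0$. Lemma~\ref{lem:reflect}, applied with $m=1$ to the elements of $T_1$ and $\xi_0=\xi$, gives $\alpha<\theta<\lambda$ with $\alpha,\lambda\in T_1$ and $\xi<\rho<\theta$ such that
\[
e:=L_\lambda\cap\theta=L_\lambda\cap\rho=L_\alpha\cap\rho .
\]
Since $\xi\in L_\lambda\cap\rho=e$, the point $\eta=\max e$ exists and $\eta\ge\xi>g(\lambda)$. Since $\eta\in L_\alpha$, we have $\eta<\alpha$, and so $g(\lambda)<\alpha$. From $e\subseteq\alpha<\theta$ we get $L_\lambda\cap\alpha=e$, so $\max(L_\lambda\cap\alpha)=\eta\in L_\alpha$. As $\eta<\rho$,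
\[
c(\alpha,\lambda)=|L_\alpha\cap\eta|=|e\cap\eta|=|L_\lambda\cap\eta|\ge|L_\lambda\cap\xi|\ge n=\gamma(\alpha).
\]
For a cut $(\gamma,g,D)$ take $T=S\cap D$.
\end{proof}

Here the stationarity of $S$ is essential: if a club $D$ missed $S$, no cut with third term $D$ would have a link.

To pass from arbitrary open sets to cuts, we need neighborhoods of a column to be uniform along a final segment. This is why the columns are copies of clubs.

\begin{lemma}\label{lem:column}
Let $\alpha\in S$, and let $W_n$ $(n\in\omega)$ be open subsets of $X$ with $C_\alpha\subseteq\bigcup_nW_n$. Then $K(\alpha,j,\delta)\subseteq W_n$ for some $n,j<\omega$ and $\delta<\omega_1$.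
\end{lemma}

\begin{proof}
For each limit $\beta>\alpha+\omega$, Lemma~\ref{lem:top}(iii) gives $n_\beta,j_\beta<\omega$ and $\delta_\beta<\beta$ with $K(\alpha,j_\beta,\delta_\beta)\cap(\omega_1\times[0,\beta])\subseteq W_{n_\beta}$. By (F1) and (F2), the triple $(n_\beta,j_\beta,\delta_\beta)$ has a constant value $(n,j,\delta)$ on a stationary, hence unbounded, set $E$. Then $K(\alpha,j,\delta)$ is the union of the sets $K(\alpha,j,\delta)\cap(\omega_1\times[0,\beta])\subseteq W_n$ over $\beta\in E$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:normal}]
The sets $X_0$ and $X_2$ are disjoint and closed. Let $U\supseteq X_2$ and $W\supseteq X_0$ be open; we show that they meet. For $\lambda\in S$ choose $g(\lambda)<\lambda$ with $R(\lambda,g(\lambda))\subseteq U$. For $\alpha\in S$, Lemma~\ref{lem:column} with all $W_n=W$ gives $\gamma(\alpha)$ and $\delta_\alpha$ with $K(\alpha,\gamma(\alpha),\delta_\alpha)\subseteq W$. Let $D$ be the club of closure points of $\alpha\mapsto\delta_\alpha$. By Lemma~\ref{lem:links} the cut $(\gamma,g,D)$ has a link $(\alpha,\lambda)$, and $p_{\alpha\lambda}\in U\cap W$ by \eqref{eq:link}.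
\end{proof}

\section{Countable paracompactness of $X(S,L)$}\label{sec:char}

We prove Theorem~\ref{thm:char}. Necessity tests the property on two kinds of sequences, one made of row ends and one made of columns. Sufficiency shows that these two kinds account for all sequences, up to countable clopen pieces.

\subsection*{Necessity of (A) and (B)}
Let $X$ be countably paracompact. For a decreasing sequence of closed sets $F_n$ with empty intersection, the open sets $U_n\supseteq F_n$ with $\bigcap_n\operatorname{Cl}U_n=\emptyset$ may be taken decreasing, by replacing $U_n$ with $\bigcap_{m\le n}U_m\supseteq F_n$. Then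
\begin{equation}\label{eq:decr}
U_a\setminus U_b\neq\emptyset\quad\text{implies}\quad a<b .
\end{equation}

\emph{Condition} (A). Given $r$, let $F_n=\{y_\lambda:r(\lambda)\ge n\}$, which is closed by Lemma~\ref{lem:top}(iv), and take $U_n$ as above. Since $y_\lambda\in F_{r(\lambda)}$, there is $g(\lambda)<\lambda$ with $R(\lambda,g(\lambda))\subseteq U_{r(\lambda)}$. The open sets $X\setminus\operatorname{Cl}U_n$ cover $X$, so Lemma~\ref{lem:column} gives $n_\alpha,j_\alpha,\delta_\alpha$ with $K(\alpha,j_\alpha,\delta_\alpha)\cap U_{n_\alpha}=\emptyset$. Let $\gamma(\alpha)=\max(n_\alpha,j_\alpha)$; then also $K(\alpha,\gamma(\alpha),\delta_\alpha)\cap U_{n_\alpha}=\emptyset$. Let $D$ be the club of closure points of $\alpha\mapsto\delta_\alpha$. For a link $(\alpha,\lambda)$ of $(\gamma,g,D)$, \eqref{eq:link} gives $p_{\alpha\lambda}\in U_{r(\lambda)}\setminus U_{n_\alpha}$, so $r(\lambda)<n_\alpha\le\gamma(\alpha)$ by \eqref{eq:decr}.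

\emph{Condition} (B). Given $h$, let $F_n=\bigcup\{C_\alpha:h(\alpha)\ge n\}$, which is closed by Lemma~\ref{lem:top}(iv). The columns are pairwise disjoint, so $\bigcap_nF_n=\emptyset$. Take $U_n$ as above. Since $C_\alpha\subseteq U_{h(\alpha)}$, Lemma~\ref{lem:column} gives $\gamma(\alpha)$ and $\delta_\alpha$ with $K(\alpha,\gamma(\alpha),\delta_\alpha)\subseteq U_{h(\alpha)}$. For $\lambda\in S$ choose $k(\lambda)$ with $y_\lambda\notin\operatorname{Cl}U_{k(\lambda)}$, and $g(\lambda)<\lambda$ with $R(\lambda,g(\lambda))\cap U_{k(\lambda)}=\emptyset$. Let $D$ be the club of closure points of $\alpha\mapsto\delta_\alpha$. For a link $(\alpha,\lambda)$ of $(\gamma,g,D)$, \eqref{eq:link} gives $p_{\alpha\lambda}\in U_{h(\alpha)}\setminus U_{k(\lambda)}$, so $h(\alpha)<k(\lambda)$ by \eqref{eq:decr}.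

\subsection*{Sufficiency of (A) and (B)}
Assume (A) and (B), and let $F_n$ be closed and decreasing with $\bigcap_nF_n=\emptyset$.

\emph{Step 1: exit times.} Let $r(\lambda)=\min\{n:y_\lambda\notin F_n\}$. A column need not leave the sets $F_n$ at a finite stage, but a final segment of it does. For $\alpha\in S$ the sets $E_n=\{\beta:(\alpha+\omega,\beta)\in F_n\}$ are closed in $\omega_1$, since $\beta\mapsto(\alpha+\omega,\beta)$ is a homeomorphism of a club onto $C_\alpha$. Their intersection is empty, so by (F1) not all of them are unbounded. Let $h(\alpha)$ be the least $n$ with $E_n$ bounded, and let $\delta_\alpha<\omega_1$ be an upper bound of $E_{h(\alpha)}$. Apply (A) to $r$ and (B) to $h$, and pass to a common refinement $(\gamma,g,D)$ of the two cuts in which $D\subseteq\Lambda$ consists of closure points of $\alpha\mapsto\delta_\alpha$. With the function $k$ given by (B),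
\begin{equation}\label{eq:star}
r(\lambda)\le\gamma(\alpha)\quad\text{and}\quad h(\alpha)\le k(\lambda)\qquad\text{for every link }(\alpha,\lambda)\text{ of }(\gamma,g,D).
\end{equation}

\emph{Step 2: removing countable boxes.} Two parts of $X$ are not yet under control: the rows of $\lambda\notin D$, about which \eqref{eq:star} says nothing, and the part of $C_\alpha$ up to height $\delta_\alpha$. The club $D$ confines the troublesome points to countable clopen boxes along the diagonal. Let
\[
Y=\{(\xi,\beta)\in X:\xi\le e<\beta\text{ for some }e\in D\},
\]
and for $d\in D\cup\{0\}$ let $d^+$ be the least element of $D$ above $d$ and $B_d=X\cap(d,d^+]^2$. The set $Y$ is open, being the union of the sets $X\cap([0,e]\times(e,\omega_1))$, and each $B_d$ is open. The sets $B_d$ are pairwise disjoint because the intervals $(d,d^+]$ are. They miss $Y$, because a point $(\xi,\beta)\in B_d\cap Y$ would give $e\in D$ with $d<\xi\le e<\beta\le d^+$. Finally, let $(\xi,\beta)\in X\setminus Y$. Then $\xi\notin D$, since otherwise $e=\xi$ would place the point in $Y$. As $D$ is closed and $0<\xi\notin D$, the set of elements of $D\cup\{0\}$ below $\xi$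 has a largest member $d$, and $\xi\le d^+$. Since $e=d^+$ does not place the point in $Y$, we get $\beta\le d^+$. So $d<\xi<\beta\le d^+$ and $(\xi,\beta)\in B_d$.

Thus $X$ is partitioned into the clopen sets $Y$ and $B_d$, and each $B_d$ is countable, hence countably paracompact by (F4) and (F5). Taking unions with the open sets found in the boxes, it suffices to find open $U_n$ with $F_n\cap Y\subseteq U_n\subseteq Y$ such that every point of $Y$ has a neighborhood missing some $U_n$. In $Y$ the two difficulties have disappeared:
\begin{enumerate}
\item[(a)] $y_\lambda\in Y$ if and only if $\lambda\in D$, since $\lambda\le e<\lambda+1$ means $e=\lambda$.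
\item[(b)] If $n\ge h(\alpha)$, then $F_n\cap C_\alpha\cap Y=\emptyset$. Indeed, if $\alpha+\omega\le e<\beta$ with $e\in D$, then $\delta_\alpha<e<\beta$, so $(\alpha+\omega,\beta)\notin F_{h(\alpha)}\supseteq F_n$.
\end{enumerate}

\emph{Step 3: the open sets.} For $\alpha\in S$ let $Q_\alpha=Y\cap K(\alpha,\gamma(\alpha),0)$, an open set containing $C_\alpha\cap Y$. For $\lambda\in S\cap D$ let $O_\lambda=R(\lambda,g(\lambda))$, an open subset of $Y$ (take $e=\lambda$). The sets $Q_\alpha$ are pairwise disjoint, the sets $O_\lambda$ are pairwise disjoint, and
\begin{equation}\label{eq:QO}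
Q_\alpha\cap O_\lambda\neq\emptyset\quad\text{implies that }(\alpha,\lambda)\text{ is a link of }(\gamma,g,D),
\end{equation}
because a common point can only be $p_{\alpha\lambda}$, with $g(\lambda)<\alpha<\lambda$ and $c(\alpha,\lambda)\ge\gamma(\alpha)$. Keep each of these sets until its exit time:
\[
U_n=\bigcup\{Q_\alpha:h(\alpha)>n\}\ \cup\ \bigcup\{O_\lambda:\lambda\in S\cap D,\ r(\lambda)>n\}\ \cup\ (F_n\cap X_1\cap Y).
\]
The set $U_n\subseteq Y$ is open, the last part consisting of isolated points. It contains $F_n\cap Y$: if $y_\lambda\in F_n\cap Y$, then $\lambda\in D$ by (a) and $r(\lambda)>n$ because the $F_m$ decrease; a point of $F_n\cap C_\alpha\cap Y$ has $h(\alpha)>n$ by (b) and lies in $Q_\alpha$; the points of $X_1$ are covered by the last part.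

\emph{Step 4: every point of $Y$ has a neighborhood missing some $U_n$.}

Let $p_{\alpha\lambda}\in Y$. Take $n\ge\max(h(\alpha),r(\lambda))$ with $p_{\alpha\lambda}\notin F_n$. The only sets $Q_{\alpha'}$, $O_{\lambda'}$ that can contain $p_{\alpha\lambda}$ are $Q_\alpha$ and $O_\lambda$, and neither is used in $U_n$. So the open set $\{p_{\alpha\lambda}\}$ misses $U_n$.

Let $y_\lambda\in Y$, so $\lambda\in D$. Take $n=\max(r(\lambda),k(\lambda))$. Since $y_\lambda\notin F_n$, the set $N=O_\lambda\setminus F_n$ is a neighborhood of $y_\lambda$; it misses the last part of $U_n$. It misses the second part, since $O_\lambda$ is not used and the other $O_{\lambda'}$ are disjoint from $O_\lambda$. If $N$ meets $Q_\alpha$, then $h(\alpha)\le k(\lambda)\le n$ by \eqref{eq:QO} and \eqref{eq:star}, so $Q_\alpha$ is not used. This is where (B) enters.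

Let $z\in C_\alpha\cap Y$. Take $n=\max(h(\alpha),\gamma(\alpha))$. By (b), $z\notin F_n$, so $N=Q_\alpha\setminus F_n$ is a neighborhood of $z$; it misses the last part of $U_n$. It misses the first part, since $Q_\alpha$ is not used and the other $Q_{\alpha'}$ are disjoint from $Q_\alpha$. If $N$ meets $O_\lambda$, then $r(\lambda)\le\gamma(\alpha)\le n$ by \eqref{eq:QO} and \eqref{eq:star}, so $O_\lambda$ is not used. This is where (A) enters.

The proof of Theorem~\ref{thm:char} is complete. \qed

\section{Martin's Axiom}\label{sec:MA}

\begin{proposition}[ZFC]\label{prop:colors}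
If $L$ separates colors, then \textup{(A)} and \textup{(B)} hold, and $X(S,L)$ is countably paracompact and not normal.
\end{proposition}

\begin{proof}
For (A), let $q$ separate $r$, take $\gamma_0,g_0$ from Lemma~\ref{lem:mono}, and let $\gamma=\max(\gamma_0,r)$. A link $(\alpha,\lambda)$ of $(\gamma,g_0,\omega_1)$ is a link of $(\gamma_0,g_0,\omega_1)$, so $r(\lambda)=r(\alpha)\le\gamma(\alpha)$. For (B), let $q$ separate $h$, take $\gamma_0,g_0$ from Lemma~\ref{lem:mono} for $h$ and $q$, and let $k=h$. A link $(\alpha,\lambda)$ of $(\gamma_0,g_0,\omega_1)$ has $h(\alpha)=h(\lambda)=k(\lambda)$. Now apply Theorems~\ref{thm:normal} and~\ref{thm:char}.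
\end{proof}

So a countably paracompact, non-normal subspace of $\omega_1^2$ exists in every model in which a single ladder system on a single stationary subset of $\Lambda$ separates colors. It remains to obtain such ladder systems.

Let $P$ be a set of functions ordered by reverse inclusion. Two elements of $P$ are \emph{compatible} if some element of $P$ extends both. The set $P$ has the \emph{countable chain condition} (ccc) if every uncountable subset contains two distinct compatible elements. A set $E\subseteq P$ is \emph{dense} if every element of $P$ has an extension in $E$. A \emph{filter} is a nonempty $G\subseteq P$ in which any two elements have a common extension in $G$ and which contains every element of $P$ that has an extension in $G$. The axiom $\mathrm{MA}_{\omega_1}$ asserts, for all partial orders and in particular for these, that if $P$ is ccc then for any $\omega_1$ dense sets there is a filter meeting all of them. The \emph{$\Delta$-system lemma} says that every uncountable family of finite sets has an uncountable subfamily in which any two distinct members intersect in one fixed set, the \emph{root}.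

\begin{lemma}[$\mathrm{MA}_{\omega_1}$]\label{lem:MA}
Every ladder system $L$ on $S$ separates colors.
\end{lemma}

We build $q$ from finite approximations, and the work lies in the ccc. After the usual thinning, two approximations look alike, with new points $\alpha_1,\dots,\alpha_m$ and $\lambda_1,\dots,\lambda_m$ and the same colors in the same places. For $m=1$ the two new points have the same color and there is nothing to check. For $m=2$ with distinct colors, the tail of $L_{\alpha_1}$ must miss the tail of $L_{\lambda_2}$. Lemma~\ref{lem:reflect} makes $L_{\alpha_1}$ coincide with $L_{\lambda_1}$ on the only region where it can meet $L_{\lambda_2}$, and there the tails of $L_{\lambda_1}$ and $L_{\lambda_2}$ are already disjoint.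

\begin{proof}
Fix $r:S\to\omega$. Let $P$ be the set of functions $s$ from finite subsets of $S$ to $\omega$ such that $L_\lambda[s(\lambda)]\cap L_\mu[s(\mu)]=\emptyset$ for all $\lambda,\mu\in\operatorname{dom}s$ with $r(\lambda)\neq r(\mu)$.

For $\lambda\in S$ the set $E_\lambda=\{s\in P:\lambda\in\operatorname{dom}s\}$ is dense: if $\lambda\notin\operatorname{dom}s$, give $\lambda$ a value larger than the index in $L_\lambda$ of each element of the finite set $L_\lambda\cap\bigcup_{\mu\in\operatorname{dom}s}L_\mu$. If a filter $G$ meets every $E_\lambda$, then $q=\bigcup G$ is a function from $S$ to $\omega$, and any two $\lambda,\mu\in S$ lie in the domain of a single $s\in G$, so $q$ separates $r$. It remains to show that $P$ is ccc.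

Let $A\subseteq P$ be uncountable. A finite set is the domain of only countably many elements of $P$, so we may assume that distinct elements of $A$ have distinct domains, and by the $\Delta$-system lemma that the domains have a root $\Delta$. For $s\in A$ list $\operatorname{dom}s\setminus\Delta$ in increasing order as $\mu_1<\dots<\mu_m$. There are countably many possibilities for $s{\upharpoonright}\Delta$, for $m$, and for the numbers $n_i=s(\mu_i)$ and $r_i=r(\mu_i)$, so we may assume that they do not depend on $s\in A$. As the domains are distinct, $m\ge1$, and the tuples $(\mu_1,\dots,\mu_m)$ form an uncountable family in which distinct tuples share no entry. Lemma~\ref{lem:reflect} gives $s,t\in A$ with tuples $(\alpha_1,\dots,\alpha_m)$ and $(\lambda_1,\dots,\lambda_m)$, and $\rho<\theta$, such that $\alpha_i<\theta<\lambda_i$ and $L_{\lambda_i}\cap\theta=L_{\lambda_i}\cap\rho=L_{\alpha_i}\cap\rho$ for all $i$.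

The elements $s\ne t$ agree on $\Delta=\operatorname{dom}s\cap\operatorname{dom}t$, so $s\cup t$ is a function. We claim $s\cup t\in P$. A pair of points of $\operatorname{dom}(s\cup t)$ that lies in neither $\operatorname{dom}s$ nor $\operatorname{dom}t$ has the form $\alpha_i,\lambda_j$. Suppose $r_i\ne r_j$ and $\xi\in L_{\alpha_i}[n_i]\cap L_{\lambda_j}[n_j]$. From $\xi<\alpha_i<\theta$ we get $\xi\in L_{\lambda_j}\cap\theta=L_{\lambda_j}\cap\rho$, so $\xi<\rho$. The ladders $L_{\alpha_i}$ and $L_{\lambda_i}$ coincide below $\rho$, so $\xi\in L_{\lambda_i}$ and its index there equals its index in $L_{\alpha_i}$, which is at least $n_i$. Thus $\xi\in L_{\lambda_i}[n_i]\cap L_{\lambda_j}[n_j]$ with $r(\lambda_i)\neq r(\lambda_j)$, contradicting $t\in P$.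
\end{proof}

That $r$ takes only countably many values is used once, to make the colors $r_i$ independent of $s$. For the coloring $r(\lambda)=\lambda$ the conclusion is false by Lemma~\ref{lem:tails}(ii).

\begin{proof}[Proof of Theorems~\ref{thm:MA} and~\ref{thm:main}]
Combine Lemma~\ref{lem:MA} with Proposition~\ref{prop:colors}; for Theorem~\ref{thm:main} take any ladder system on $S=\Lambda$.
\end{proof}

\section{The diamond principle}\label{sec:diamond}

The principle $\diamondsuit(S)$ asserts that there are sets $A_\lambda\subseteq\lambda$ $(\lambda\in S)$ such that $\{\lambda\in S:A\cap\lambda=A_\lambda\}$ is stationary for every $A\subseteq\omega_1$. We use it to guess functions: there are $\gamma_\lambda:S\cap\lambda\to\omega$ $(\lambda\in S)$ such that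
\[
\{\lambda\in S:\gamma{\upharpoonright}(S\cap\lambda)=\gamma_\lambda\}\text{ is stationary for every }\gamma:S\to\omega .
\]
To see this, fix a bijection $\pi:\omega_1\times\omega\to\omega_1$ that maps $[\beta,\beta+\omega)\times\omega$ onto $[\beta,\beta+\omega)$ whenever $\beta$ is $0$ or a limit ordinal, so that $\pi[\lambda\times\omega]=\lambda$ for limit $\lambda$. Let $\gamma_\lambda=\pi^{-1}[A_\lambda]$ if this is a function from $S\cap\lambda$ to $\omega$, and let $\gamma_\lambda$ be zero otherwise. If $\pi[\gamma]\cap\lambda=A_\lambda$, then $\gamma{\upharpoonright}(S\cap\lambda)=\gamma_\lambda$.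

The plan is to choose $r(\lambda)$ so as to defeat (A) at $\lambda$ whenever $\gamma_\lambda$ is a correct guess of the function $\gamma$ that (A) will return. This is possible if $\gamma_\lambda$ stays bounded on cofinally many of the columns that could be linked to $\lambda$. If it does not, then $\gamma$ tends to infinity along those columns; condition (B), applied to $\gamma$ itself, bounds $\gamma$ on the columns linked to $\lambda$, so these are bounded below $\lambda$ and can be cut off, against Lemma~\ref{lem:links}.

\begin{proof}[Proof of Theorem~\ref{thm:diamond}]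
For $\lambda\in S$ and $m<\omega$ let
\[
Z_\lambda^m=\{\alpha\in S\cap\lambda: c(\alpha,\lambda)\ge\gamma_\lambda(\alpha)\text{ and }\gamma_\lambda(\alpha)\le m\}.
\]
If some $Z_\lambda^m$ is cofinal in $\lambda$, let $r(\lambda)=m+1$ for the least such $m$; otherwise let $r(\lambda)=0$.

Suppose that $X(S,L)$ is countably paracompact. By Theorem~\ref{thm:char}, (A) and (B) hold. Let $(\gamma,g,D)$ witness (A) for $r$, and let $(\gamma_1,g_1,D_1)$ and $k$ witness (B) for $h=\gamma$. The set
\[
T=\{\lambda\in S\cap D\cap D_1:\gamma{\upharpoonright}(S\cap\lambda)=\gamma_\lambda\}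
\]
is stationary. Let $\lambda\in T$.

First, every $Z^m_\lambda$ is bounded in $\lambda$. Otherwise let $m$ be least with $Z_\lambda^m$ cofinal, and pick $\alpha\in Z_\lambda^m$ above $g(\lambda)$. Then $(\alpha,\lambda)$ is a link of $(\gamma,g,D)$, so $m+1=r(\lambda)\le\gamma(\alpha)\le m$, which is absurd.

Hence there is $g_2(\lambda)$ with $g_1(\lambda)\le g_2(\lambda)<\lambda$ that is an upper bound of $Z_\lambda^{k(\lambda)}$. Apply Lemma~\ref{lem:links} to $T$, the function $\max(\gamma,\gamma_1)$ and the regressive function $g_2$ on $T$. We obtain $\alpha<\lambda$ in $T$ with $g_2(\lambda)<\alpha$ and $c(\alpha,\lambda)\ge\max(\gamma(\alpha),\gamma_1(\alpha))$. Then $(\alpha,\lambda)$ is a link of $(\gamma_1,g_1,D_1)$, so $\gamma(\alpha)\le k(\lambda)$. Since also $c(\alpha,\lambda)\ge\gamma(\alpha)=\gamma_\lambda(\alpha)$, we have $\alpha\in Z_\lambda^{k(\lambda)}$, and so $\alpha\le g_2(\lambda)$, a contradiction.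
\end{proof}

By Proposition~\ref{prop:colors} and Theorem~\ref{thm:diamond}, no ladder system on $S$ separates colors when $\diamondsuit(S)$ holds.

\begin{thebibliography}{9}

\bibitem{products}
\emph{Topological properties of products of ordinals},
\texttt{http://www.kurims.kyoto-u.ac.jp/\allowbreak\textasciitilde kyodo/\allowbreak kokyuroku/\allowbreak contents/\allowbreak pdf/\allowbreak 1530-5.pdf}.

\bibitem{ST}
Solovay and Tennenbaum, Ann. of Math. \textbf{94} (1971).

\end{thebibliography}
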